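# Test elements for every reduced excellent ring of characteristic $p$

## 1. Tight closure, Frobenius kernels, and the case of finite Frobenius

Rings are commutative, with identity, Noetherian, and of prime characteristic $p$; the only exceptions are a few auxiliary tensor products. We write $q=p^e$ with $e\ge 0$, and $R^\circ$ is the set of elements of $R$ lying in no minimal prime.

**Frobenius notation.** $F_*R$ is $R$ viewed as an $R$-algebra through Frobenius. Its elements are written $F_*a$, with $F_*a\cdot F_*b=F_*(ab)$ and $r\cdot F_*a=F_*(r^pa)$ for $r\in R$. For an $R$-module $M$ put $F(M)=F_*R\otimes_RM$, regarded as a module over the ring $F_*R\cong R$, and let $F^e$ be the $e$-fold iterate. For $u\in M$ write $u^p=F_*1\otimes u\in F(M)$, and similarly $u^q\in F^e(M)$. With these conventions $ru^p=F_*r\otimes u$, $(ru)^p=r^pu^p$ and $(u^q)^{q'}=u^{qq'}$. For $U\subseteq M$ let $U^{[q]}_M$ be the image of $F^e(U)\to F^e(M)$. As $F^e$ is right exact, $F^e(M/U)=F^e(M)/U^{[q]}_M$. For $M=R$ and $U=I$ an ideal, $U^{[q]}_M=I^{[q]}$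 is generated by the $q$th powers of elements of $I$.

**Definition 1.1.** Let $U\subseteq M$ be finitely generated (f.g.) modules and $u\in M$. Then $u\in U^*_M$, the tight closure of $U$ in $M$, if there is $c\in R^\circ$ with $cu^q\in U^{[q]}_M$ for all sufficiently large $q$. For $M=R$, $U=I$ we write $I^*$.

**Definition 1.2.** An element $c\in R^\circ$ is a test element for $R$ if for all f.g. modules $U\subseteq M$ and all $u\in M$: $u\in U^*_M$ if and only if $cu^q\in U^{[q]}_M$ for all $q=p^e$, $e\ge0$.

In Definition 1.1 the multiplier may depend on $U,M,u$, and finitely many $q$ are ignored. A test element is one multiplier that serves every $U,M,u$ and every $q$, including $q=1$.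

Here is an example. Let $R=k[t^2,t^3]$ with $k$ a field, and $I=(t^2)$. For $q\ge p$ we have $(t^3)^q=(t^2)^q\,t^q$ with $t^q\in R$, so $t^3\in I^*$, with multiplier $1$. But $t^3\notin I$, so $1$ fails the test at $q=1$ and is not a test element. Note that $t^2\cdot t^3\in I$.

The paper "F-Regularity, Test Elements, and Smooth Base Change" leaves this question: does every excellent reduced ring of characteristic $p$ have a test element, and does it if one also assumes finite Krull dimension? We shall prove that the answer is yes, with no assumption on dimension.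

**Ring-theoretic terms.** A homomorphism $R\to S$ of Noetherian rings is regular if it is flat with geometrically regular fibers. Localizations and smooth maps (always of finite type) are regular, compositions of regular maps are regular, and if $R\to S$ is regular and $R$ is reduced (regular), then $S$ is reduced (regular). A G-ring is a ring for which all maps $R_{\mathfrak p}\to\widehat{R_{\mathfrak p}}$ are regular. A ring is J-2 if every f.g. algebra over it has open regular locus. Quasi-excellent means G-ring and J-2; excellent rings are quasi-excellent, complete local rings are excellent, and quasi-excellence passes to localizations and to finite type algebras.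

**Theorem 1.3 (Hochster–Huneke).** If $R$ is reduced and essentially of finite type over an excellent local ring of characteristic $p$, then any $c\in R^\circ$ such that $R_c$ is regular has a power which is a test element.

**Definition 1.4.** For any $R$-module $M$, f.g. or not, put
$$K_M=K_M^R=\ker\bigl(M\to F(M),\ u\mapsto u^p\bigr).$$

The map $M\to F_*R\otimes_RM$, $u\mapsto F_*1\otimes u$, is $R$-linear when $r$ acts on the target through $r\cdot F_*a=F_*(r^pa)$, so $K_M$ is a submodule. Since $F_*R\otimes_RR_{\mathfrak p}=F_*(R_{\mathfrak p})$, we have $(K_M)_{\mathfrak p}=K_{M_{\mathfrak p}}$. A map $M\to M'$ carries $K_M$ into $K_{M'}$, and for $R\to S$ the map $M\to S\otimes_RM$ carries $K_M^R$ into $K^S_{S\otimes M}$. For $M=R/I$ we get $K_M=\{r:r^p\in I^{[p]}\}/I$; in the example above the class of $t^3$ is a nonzero element of $K_{R/(t^2)}$.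

Call $R$ F-finite if $F_*R$ is a f.g. $R$-module. The easy special case of our question is the following.

**Proposition 1.5 (finite Frobenius).** Let $R$ be reduced, quasi-excellent and F-finite. Then there is $c\in R^\circ$ with $R_c$ regular, and every such $c$ has a power which is a test element.

The proof has three ingredients. Only the third uses that $R$ is F-finite.

**Lemma 1.6 (from kernels to test elements).** Let $c\in S^\circ$ and $N\ge1$ with $c^NK_M=0$ for all f.g. $S$-modules $M$. Suppose that for every maximal ideal $\mathfrak m$ some power of $c$ is a test element for $S_{\mathfrak m}$. Then $c^{2N+1}$ is a test element for $S$.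

*Proof.* **Step 1: if $w\in M$ and $w^{p^e}=0$ in $F^e(M)$, then $c^{2N}w=0$.** The point is that the exponent does not depend on $e$. We induct on $e$; for $e=0$ we have $w=0$. For $e\ge1$ the element $w^p\in F(M)$ satisfies $(w^p)^{p^{e-1}}=0$, so $c^{2N}w^p=0$ by induction. As $pN\ge2N$, we get $(c^Nw)^p=c^{pN}w^p=0$. So $c^Nw\in K_M$ and $c^{2N}w=0$.

**Step 2: reduction to killing $0^*_M$ by $c^{2N+1}$.** Passing from $M$ to $M/U$, we need only treat $U=0$. If $c^{2N+1}u^q=0$ for all $q$, then $u\in0^*_M$ because $c^{2N+1}\in S^\circ$. Conversely let $u\in0^*_M$, say $du^{q'}=0$ for $q'\gg0$. Then $d(u^q)^{q'}=du^{qq'}=0$ for $q'\gg0$, so $u^q\in0^*_{F^e(M)}$. Hence it suffices to show $c^{2N+1}v=0$ for every f.g. $M$ and every $v\in0^*_M$.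

**Step 3: localize.** Let $\mathfrak m$ be maximal. Minimal primes of $S_{\mathfrak m}$ come from minimal primes of $S$, so $S^\circ$ maps into $(S_{\mathfrak m})^\circ$ and the image of $v$ lies in $0^*_{M_{\mathfrak m}}$. For some $n$ the element $c^n$ is a test element for $S_{\mathfrak m}$, so $c^nv^q=0$ in $F^e(M_{\mathfrak m})$ for all $q$. Take $q\ge n$; then $(cv)^q=c^qv^q=0$. Step 1 holds over $S_{\mathfrak m}$, since f.g. $S_{\mathfrak m}$-modules are localizations of f.g. $S$-modules and $K$ localizes. It gives $c^{2N}(cv)=0$ in $M_{\mathfrak m}$. As $\mathfrak m$ was arbitrary, $c^{2N+1}v=0$. $\square$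

**Lemma 1.7 (local rings).** Let $S$ be a reduced local G-ring and $c\in S^\circ$ with $S_c$ regular. Then some power of $c$ is a test element for $S$.

*Proof.* Since $S\to\widehat S$ is regular, $\widehat S$ is reduced and $\widehat S_c$ is regular. By going down, minimal primes of $\widehat S$ contract to minimal primes of $S$, so $S^\circ$ maps into $\widehat S^\circ$. By Theorem 1.3 some $c^n$ is a test element for $\widehat S$. If $u\in U^*_M$ over $S$, then $1\otimes u$ lies in the tight closure of $\widehat S\otimes U$ in $\widehat S\otimes M$. Hence $c^n(1\otimes u)^q\in\widehat S\otimes U_M^{[q]}$ inside $\widehat S\otimes_SF^e(M)=F^e_{\widehat S}(\widehat S\otimes M)$ for all $q$, and faithful flatness gives $c^nu^q\in U_M^{[q]}$. The converse implication in Definition 1.2 holds because $c^n\in S^\circ$. $\square$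

**Lemma 1.8.** Let $R$ be F-finite and $c\in R$ with $R_c$ regular. Then some $c^N$ kills $K_M$ for every $R$-module $M$.

*Proof.* Let $J=\{\varphi(F_*1):\varphi\in\operatorname{Hom}_R(F_*R,R)\}$, an ideal. If $a=\varphi(F_*1)\in J$, the composite $M\to F_*R\otimes_RM\xrightarrow{\varphi\otimes1}M$ is multiplication by $a$, so $aK_M=0$. We show $c\in\sqrt J$. Let $\mathfrak p$ be a prime with $c\notin\mathfrak p$. As $R_{\mathfrak p}$ is regular, $(F_*R)_{\mathfrak p}=F_*(R_{\mathfrak p})$ is flat (Kunz), and being f.g. it is free. The element $F_*1$ is not in $\mathfrak pF_*(R_{\mathfrak p})=F_*(\mathfrak p^{[p]}R_{\mathfrak p})$, so it is part of a basis and some $R_{\mathfrak p}$-linear map sends it to $1$. Since $F_*R$ is finitely presented, $\operatorname{Hom}$ localizes and $J_{\mathfrak p}=R_{\mathfrak p}$. Thus $V(J)\subseteq V(c)$. $\square$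

*Proof of Proposition 1.5.* The regular locus is open, say with complement $V(I)$, and it contains the minimal primes because $R$ is reduced. So $I$ lies in no minimal prime; by prime avoidance there is $c\in I\cap R^\circ$, and $R_c$ is regular. For any such $c$, Lemma 1.8 gives $N$ (enlarge it to have $N\ge1$), each $R_{\mathfrak m}$ satisfies Lemma 1.7, and Lemma 1.6 applies. $\square$

## 2. What is lost when $F_*R$ is not finitely generated

Only Lemma 1.8 is missing in general. In its place we have local information: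

**Remark 2.1.** If $c^n$ is a test element for $R_{\mathfrak m}$, then $c^nK_M=0$ for all $R_{\mathfrak m}$-modules $M$. For $M$ f.g. and $u\in K_M$ we have $u^q=0$ for all $q\ge p$, so $u\in0^*_M$, and the test condition at $q=1$ says $c^nu=0$. A general $M$ is the directed union of its f.g. submodules, and $F_*R\otimes-$ commutes with this union; so if $u\in K_M$, then $u\in K_{M'}$ for some f.g. $M'\subseteq M$.

The exponent here depends on $\mathfrak m$. Our task is to make it uniform.

**Theorem A (uniformity).** Let $R$ be quasi-excellent of characteristic $p$ and $c\in R$. Suppose that for every maximal ideal $\mathfrak m$ there is $N(\mathfrak m)$ with $c^{N(\mathfrak m)}K_M=0$ for all $R_{\mathfrak m}$-modules $M$. Then there is $N$ with $c^NK_M=0$ for all $R$-modules $M$.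

**Theorem B (main theorem).** Let $R$ be reduced and quasi-excellent (e.g. excellent) of characteristic $p$. Then there is $c\in R^\circ$ with $R_c$ regular, and every such $c$ has a power which is a test element for $R$.

**Theorem C (stronger forms).** (i) In Theorem B there is a single $n$ such that $c^n$ is a test element for every quasi-excellent $S$ admitting a regular homomorphism $R\to S$; in particular for $R$, all localizations of $R$, all completions $\widehat{R_Q}$, and all smooth $R$-algebras. (ii) Let $R$ be quasi-excellent and $c\in R^\circ$. If for every maximal ideal $\mathfrak m$ some power of $c$ is a test element for $R_{\mathfrak m}$, then some power of $c$ is a test element for $R$.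

*Theorem A implies C(ii) and B.* In C(ii), Remark 2.1 gives the hypothesis of Theorem A. Theorem A gives $N$, which we may take $\ge1$, and Lemma 1.6 finishes. For Theorem B, the existence of $c$ is shown as in Proposition 1.5. Each $R_{\mathfrak m}$ is a reduced local G-ring with $(R_{\mathfrak m})_c$ regular, so by Lemma 1.7 the hypothesis of C(ii) holds. Part C(i) follows in Section 3.

So we must prove Theorem A. The natural attempt is to imitate the ideal $J$ of Lemma 1.8. Let $\mathcal C=\mathcal C_R$ be the set of f.g. $R$-submodules $C\subseteq F_*R$ containing $F_*1$. It is directed under inclusion with union $F_*R$. Put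
$$J_C=\{\varphi(F_*1):\varphi\in\operatorname{Hom}_R(C,R)\},$$
an ideal of $R$. Restriction of $\varphi$ shows $J_{C'}\subseteq J_C$ if $C\subseteq C'$.

*Localization of $\mathcal C$.* Let $\mathfrak q$ be a prime. Since $F_*(a/s)=F_*(as^{p-1}/s^p)=\tfrac1sF_*(as^{p-1})$, every f.g. submodule of $F_*(R_{\mathfrak q})$ containing $F_*1$ has the form $C_{\mathfrak q}$ with $C\in\mathcal C_R$; conversely every $C_{\mathfrak q}$ is in $\mathcal C_{R_{\mathfrak q}}$. As $C$ is finitely presented, $J_{C_{\mathfrak q}}=(J_C)_{\mathfrak q}$.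

*Example.* Let $k$ be any field of characteristic $p$, perfect or not, and $R=k[t^2,t^3]$. If $C$ contains $F_*(t^p)$, then $J_C=(t^2,t^3)$. To see $\supseteq$, let $\{\kappa_\lambda\}$ be a basis of $k$ over $k^p$ containing $1$. Then $F_*(k[t])$ is free over $k[t]$ on the $F_*(\kappa_\lambda t^i)$, $0\le i<p$; let $\pi$ be the coordinate map at $F_*1$. The maps $t^2\pi$ and $t^3\pi$ send $F_*R$ into $t^2k[t]\subseteq R$, are $R$-linear, and send $F_*1$ to $t^2,t^3$. For $\subseteq$, let $\varphi\in\operatorname{Hom}_R(C,R)$. From $t^3F_*1=F_*(t^{3p})=t^2F_*(t^p)$ we get $t^3\varphi(F_*1)\in t^2R$. Elements of $t^2R$ have no $t^3$ term, so $\varphi(F_*1)$ has zero constant term.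

In Lemma 3.2 we shall see that the hypothesis of Theorem A gives $c^{N(\mathfrak m)}\in\bigcap_C(J_C)_{\mathfrak m}$ for each $\mathfrak m$, and that the conclusion amounts to $c^N\in\bigcap_CJ_C$. If $F_*R$ is f.g., the family has a smallest member $J=J_{F_*R}$. Then $c^{N(\mathfrak m)}\in J_{\mathfrak m}$ for all $\mathfrak m$ says $c\in\sqrt{J_{\mathfrak m}}$ for all $\mathfrak m$, hence $c\in\sqrt J$, and Theorem A follows. In general the intersection is infinite, and formal properties of a decreasing family do not suffice. Let $k$ be an infinite field with distinct elements $a_1,a_2,\dots$, let $\mathfrak m_i=(x-a_i,y)\subset k[x,y]$ and $I_n=\bigcap_{i\le n}\mathfrak m_i^i$. At $\mathfrak m_i$ the localization of $I_n$ is $\mathfrak m_i^i$ for $n\ge i$, so it contains $y^i$ but not $y^{i-1}$; at every other maximal ideal it is the unit ideal. So at each maximal ideal some power of $y$ lies in all $I_n$ locally, yet no single power of $y$ works at all of them.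

A second attempt is to spread out from a prime $P$. Suppose $c^N\in J_0:=\bigcap_C(J_C)_P$, and let $\mathcal J\subseteq R$ be the preimage of $J_0$. For each single $C$, the inclusion $\mathcal J_Q\subseteq(J_C)_Q$ holds on an open neighborhood of $P$, since $(\mathcal J+J_C)/J_C$ is f.g. and vanishes at $P$. But we need one nonempty open subset of $V(P)$ that works for all $C$, and there are infinitely many open sets to intersect.

The way through is to replace the infinitely many functionals $\varphi$ by finitely many. Over a local ring with something like a dualizing complex, local duality shows that $u^p=0$ in $F(E)$ can be tested by finitely many $p$-linear maps out of $E$, and finitely many maps do spread out. This needs three supporting facts: that $K_{E_{R_P}}$ is the annihilator of an ideal of $R_P$ and not only of $\widehat{R_P}$ (Section 4); a purity statement for Frobenius on $R/P$ (Section 5); and a substitute for a dualizing complex, which we obtain after a smooth base change (Section 8).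

Besides Theorem 1.3 we use Popescu's theorem (a regular homomorphism of Noetherian rings is a filtered colimit of smooth ones), generic freeness (if $A$ is a Noetherian domain, $B$ a f.g. $A$-algebra and $M$ a f.g. $B$-module, then $M_a$ is $A_a$-free for some $0\ne a\in A$), the local criterion of flatness, and Matlis duality. For a Noetherian local ring $S$ with residue field $\kappa$ let $E_S$ be the injective hull of $\kappa$. We use these facts: $E_S$ is injective, every element is killed by a power of the maximal ideal, and every nonzero element of an $S$-module has nonzero image under some map to $E_S$; $\operatorname{Hom}_S(E_S,E_S)=\widehat S$; taking annihilators is an inclusion-reversing bijection between submodules of $E_S$ and ideals of $\widehat S$; and $Y\to\operatorname{Hom}(\operatorname{Hom}(Y,E_S),E_S)$ is an isomorphism for $Y$ of finite length.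

## 3. Relative Frobenius and the ideals $J_C$

**Lemma 3.1.** If $R\to S$ is regular, then for every $S$-module $M$, $K^S_M=\ker(M\to F_*R\otimes_RM)$. In other words $K^S_M=K^R_M$.

*Proof.* Let $\rho:F_*R\otimes_RS\to F_*S$, $F_*r\otimes s\mapsto F_*(rs^p)$, be the relative Frobenius.

**Step 1: $\rho$ is surjective on spectra, for every $R\to S$.** It is integral, since $(F_*s)^p=F_*(s^p)=\rho(1\otimes s)$. Its kernel is nil: if $\sum F_*(r_is_i^p)=0$, that is $\sum r_is_i^p=0$ in $S$, then
$$\Bigl(\sum F_*r_i\otimes s_i\Bigr)^p=\sum F_*(r_i^p)\otimes s_i^p=F_*1\otimes\sum r_is_i^p=0 .$$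
An integral map with nil kernel is surjective on spectra.

**Step 2: $\rho$ is flat for smooth $R\to S$.** If $S$ is étale over $R$, both sides are étale over $F_*R$, so $\rho$ is étale. It is surjective on spectra, and since the $p$th power of every element of the target is in the image, $\operatorname{Spec}\rho$ is universally injective. A universally injective étale map is an open immersion, so $\rho$ is an isomorphism. If $S=R[x_1,\dots,x_n]$, then $F_*S$ is free over $F_*R\otimes_RS$ on the $F_*x^\alpha$, $0\le\alpha_i<p$. In general $S$ is, locally on $\operatorname{Spec}S$, étale over a polynomial ring $S'$ over $R$, and flatness may be checked locally on $S$. Then $\rho$ factors as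
$$F_*R\otimes_RS=(F_*R\otimes_RS')\otimes_{S'}S\to F_*S'\otimes_{S'}S\cong F_*S,$$
where the first map is a base change of a flat map.

**Step 3: $\rho$ is flat for regular $R\to S$ (Radu–André).** By Popescu $S=\varinjlim S_i$ with $S_i$ smooth. Then $F_*S=\varinjlim F_*S_i$ with $F_*S_i$ flat over $F_*R\otimes_RS_i$, so $F_*S$ is flat over $\varinjlim(F_*R\otimes_RS_i)=F_*R\otimes_RS$.

**Step 4: conclusion.** By Steps 1 and 3 $\rho$ is faithfully flat, so $X\to F_*S\otimes_{F_*R\otimes_RS}X$ is injective for every $(F_*R\otimes_RS)$-module $X$. Take $X=F_*R\otimes_RM=(F_*R\otimes_RS)\otimes_SM$. Then $F_*R\otimes_RM\to F_*S\otimes_SM$ is injective, so the two kernels on $M$ agree. $\square$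

*Proof of Theorem C(i) from Theorem A.* Let $R,c$ be as in Theorem B. By Lemma 1.7 and Remark 2.1, Theorem A applies; let $N\ge1$ be as there. Let $R\to S$ be regular with $S$ quasi-excellent. By Lemma 3.1, $c^NK_M^S=0$ for all $S$-modules $M$. Moreover $S$ is reduced and $S_c$ is regular. As $R$ is reduced, $c$ is a nonzerodivisor on $R$, hence on $S$ by flatness, so $c\in S^\circ$. Lemma 1.7 applies to every $S_{\mathfrak m}$, and Lemma 1.6 shows that $c^{2N+1}$ is a test element for $S$. The exponent depends only on $R$ and $c$. Localizations and smooth algebras over $R$ are quasi-excellent, and $\widehat{R_Q}$ is excellent; all receive regular maps from $R$. $\square$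

**Lemma 3.2.** Let $R\to S$ be flat, $S$ Noetherian local, $E=E_S$. For $C\in\mathcal C_R$, $\ker(E\to C\otimes_RE,\ u\mapsto F_*1\otimes u)=\operatorname{Ann}_E(J_C)$. Hence
$$\ker(E\to F_*R\otimes_RE)=\bigcup_C\operatorname{Ann}_E(J_C)=\operatorname{Ann}_E\Bigl(\bigcap_CJ_C\widehat S\Bigr),$$
and its annihilator in $\widehat S$ is $\bigcap_CJ_C\widehat S$. If $R\to S$ is regular (e.g. a localization, or $S=\widehat R$ with $R$ a local G-ring) or $S=R$, this kernel is $K_E^S$.

*Proof.* Let $Z=\ker(E\to C\otimes_RE)$. Since $E/Z\hookrightarrow C\otimes_RE$ and $E$ is injective, the map $\operatorname{Hom}_S(C\otimes_RE,E)\to\operatorname{Hom}_S(E,E)=\widehat S$ has image $\{a:aZ=0\}$. On the other hand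
$$\operatorname{Hom}_S(C\otimes_RE,E)=\operatorname{Hom}_R(C,\operatorname{Hom}_S(E,E))=\operatorname{Hom}_R(C,\widehat S)=\operatorname{Hom}_R(C,R)\otimes_R\widehat S,$$
because $C$ is finitely presented and $\widehat S$ is flat over $R$, and the map to $\widehat S$ is evaluation at $F_*1$. So its image is $J_C\widehat S$, and by Matlis duality $Z=\operatorname{Ann}_E(J_C\widehat S)=\operatorname{Ann}_E(J_C)$. Now $F_*R\otimes_RE=\varinjlim_CC\otimes_RE$, so its kernel is the directed union of the $\operatorname{Ann}_E(J_C)$. The annihilator of this union is $\bigcap_C\operatorname{Ann}_{\widehat S}\operatorname{Ann}_E(J_C\widehat S)=\bigcap_CJ_C\widehat S$, and a submodule of $E$ is the annihilator of its annihilator. The last claim is Lemma 3.1. $\square$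

## 4. The intersection $\bigcap_CJ_C$ commutes with completion

An infinite intersection need not commute with completion. Take $R=k[x,y]_{(x,y)}$ with maximal ideal $m$, $h=\sum_{n\ge1}x^{n!}$, $f=y-h\in\widehat R$, $I_n=(f\widehat R+m^n\widehat R)\cap R$. As $f\widehat R+m^n\widehat R$ contains $m^n\widehat R$, it equals $I_n\widehat R$, so $\bigcap_nI_n\widehat R=f\widehat R$. But $\bigcap_nI_n=f\widehat R\cap R=0$, because $h$ is transcendental over $k(x)$. Indeed, suppose $\Pi(x,h)=0$ with $0\ne\Pi\in k[x,y]$, and let $h_n$ be the truncation of $h$ after $x^{n!}$. Then $\Pi(x,h_n)=\Pi(x,h_n)-\Pi(x,h)$ is divisible by $h-h_n$, so has order at least $(n+1)!$, while its degree is at most $\deg_x\Pi+n!\deg_y\Pi<(n+1)!$ for large $n$. So $\Pi(x,h_n)=0$ for all large $n$, and $\Pi$ has infinitely many roots in $k(x)$, which is impossible. For the family $J_C$ over a G-ring this cannot happen: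

**Proposition 4.1 (descent).** Let $(R,m)$ be a local G-ring and $J=\bigcap_{C\in\mathcal C_R}J_C$. Then $\bigcap_CJ_C\widehat R=J\widehat R$. Hence $K_{E_R}=\operatorname{Ann}_{E_R}(J)$, and $a\in R$ kills $K_{E_R}$ if and only if $a\in J$.

The last sentence follows from the first by Lemma 3.2 with $S=R$, as $J\widehat R\cap R=J$. Let $T=\widehat R$ with maximal ideal $\mathfrak m_T=mT$, and $W=\bigcap_CJ_CT$. We must show $W=JT$. The descent tool is elementary:

**Lemma 4.2.** Let $A\to B$ be a faithfully flat ring map and $W\subseteq B$ an ideal such that $W\otimes1$ and $1\otimes W$ generate the same ideal of $B\otimes_AB$. Then $W=(W\cap A)B$.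

*Proof.* Replace $A,B,W$ by their quotients by $W\cap A$, $(W\cap A)B$, $(W\cap A)B$; the hypothesis persists, and now $W\cap A=0$. So $A\to B/W$ is injective. Tensoring with the flat $A$-module $B$, the map $B\to(B/W)\otimes_AB$, $b\mapsto1\otimes b$, is injective. For $w\in W$ the element $1\otimes w$ lies in the ideal generated by $W\otimes1$, so it maps to $0$. Hence $W=0$. $\square$

Write $T=B/\mathfrak a$ with $B=k[[z_1,\dots,z_d]]$, and put $\mathfrak f=(\mathfrak a^{[p]}:_B\mathfrak a)$, whose formation commutes with localization.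

**Step 1: a formula for $K$ over localizations of $T$.** Let $\mathfrak r\supseteq\mathfrak a$ be a prime of $B$, $B'=B_{\mathfrak r}$, $S=B'/\mathfrak aB'$. Then $E_S=\operatorname{Ann}_{E_{B'}}(\mathfrak a)$. We claim that, for an identification $F_{B'}(E_{B'})=E_{B'}$,
$$K_{E_S}=\{u\in E_S:\ \mathfrak f\,u^p=0\}.\tag{1}$$
Let $w_1,\dots,w_\delta$ be regular parameters of the regular local ring $B'$. Then $E_{B'}=H^\delta_{\mathfrak r}(B')$ is the cokernel of $\bigoplus_iB'_{w_1\cdots\widehat{w_i}\cdots w_\delta}\to B'_{w_1\cdots w_\delta}$. Since $F_{B'}(B'_w)\cong B'_w$ via $r\otimes b\mapsto rb^p$, we get $F_{B'}(E_{B'})\cong E_{B'}$, with $u\mapsto u^p$ given by taking $p$th powers of representatives. Frobenius on $B'$ is flat (Kunz). Applying $F_{B'}$ to the description of $E_S$ as the common kernel of the multiplications by generators $a_i$ of $\mathfrak a$, we get $F_{B'}(E_S)=\operatorname{Ann}_{E_{B'}}(\mathfrak a^{[p]})$, and so $F_S(E_S)=F_{B'}(E_S)/\mathfrak aF_{B'}(E_S)=\operatorname{Ann}(\mathfrak a^{[p]})/\mathfrak a\operatorname{Ann}(\mathfrak a^{[p]})$.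 For any ideal $\mathfrak b$ of $B'$ we have $\mathfrak a\operatorname{Ann}(\mathfrak b)=\operatorname{Ann}(\mathfrak b:\mathfrak a)$: an element $x\in\widehat{B'}$ kills the left side iff $x\mathfrak a\subseteq\operatorname{Ann}\operatorname{Ann}(\mathfrak b)=\mathfrak b\widehat{B'}$, iff $x\in(\mathfrak b:\mathfrak a)\widehat{B'}$ by flatness of $\widehat{B'}$. So the two sides have the same annihilator and are equal by Matlis duality. With $\mathfrak b=\mathfrak a^{[p]}$, $u^p$ vanishes in $F_S(E_S)$ iff $u^p\in\operatorname{Ann}(\mathfrak f)$. This is (1).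

**Step 2: $W$ is generated by Frobenius coordinates of $\mathfrak f$.** Let $\{\kappa_\lambda\}$ be a basis of $k$ over $k^p$. Each $f\in B$ is uniquely a convergent sum
$$f=\sum_{\lambda,\alpha}b_{\lambda\alpha}(f)^p\kappa_\lambda z^\alpha,\qquad0\le\alpha_i<p,$$
such that for each $n$ all but finitely many $\lambda$ have $b_{\lambda\alpha}(f)\in\mathfrak m_B^n$ for all $\alpha$. To see this, write the coefficient of $z^{p\gamma+\alpha}$ in $f$ as $\sum_\lambda c_{\lambda\gamma\alpha}^p\kappa_\lambda$, a finite sum, and put $b_{\lambda\alpha}=\sum_\gamma c_{\lambda\gamma\alpha}z^\gamma$; only finitely many $\gamma$ have $|\gamma|<n$. Uniqueness holds because the coefficients determine the $c_{\lambda\gamma\alpha}$. As $g^pf=\sum(gb_{\lambda\alpha}(f))^p\kappa_\lambda z^\alpha$, uniqueness shows that $F_*f\mapsto b_{\lambda\alpha}(f)$ is $B$-linear. Let $\mathfrak f=(f_1,\dots,f_s)$ and let $W_1\subseteq B$ be the ideal generated by all $b_{\lambda\alpha}(f_i)$.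

*First, $\mathfrak f\subseteq W_1^{[p]}$.* Given $n$, the terms with $\lambda$ in a suitable finite set have sum in $W_1^{[p]}$, and the remaining terms sum to an element of the closed ideal $(\mathfrak m_B^n)^{[p]}$. So $f_i\in W_1^{[p]}+\mathfrak m_B^n$ for all $n$, and Krull's theorem applies.

*Second, if $u\in E_B$ and $\mathfrak fu^p=0$, then $W_1u=0$.* Choose $n$ with $\mathfrak m_B^nu=0$ and a finite set $\Lambda$ containing all $\lambda$ for which some $b_{\lambda\alpha}(f_i)\notin\mathfrak m_B^n$. The part of the sum for $f_i$ with $\lambda\notin\Lambda$ lies in $(\mathfrak m_B^n)^{[p]}$, which kills $u^p$. So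
$$0=f_iu^p=\sum_{\lambda\in\Lambda,\alpha}\kappa_\lambda z^\alpha\,(b_{\lambda\alpha}(f_i)u)^p=\sum_{\lambda\in\Lambda,\alpha}F_*(\kappa_\lambda z^\alpha)\otimes b_{\lambda\alpha}(f_i)u\quad\text{in }F_*B\otimes_BE_B.$$
The submodule of $F_*B$ spanned by the $F_*(\kappa_\lambda z^\alpha)$, $\lambda\in\Lambda$, is free on them and is a direct summand by the coordinate maps $b_{\lambda\alpha}$. So $b_{\lambda\alpha}(f_i)u=0$ for $\lambda\in\Lambda$; for $\lambda\notin\Lambda$ it holds since $\mathfrak m_B^nu=0$.

Conversely $W_1u=0$ gives $W_1^{[p]}u^p=0$, hence $\mathfrak fu^p=0$. By (1) with $\mathfrak r=\mathfrak m_B$, $K_{E_T}=\operatorname{Ann}_{E_T}(W_1T)$. By Lemma 3.2 for $R\to T$, $K_{E_T}=\operatorname{Ann}_{E_T}(W)$. So $W=W_1T$.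

**Step 3: for every prime $\mathfrak q$ of $T$, $\bigcap_C(J_CT_{\mathfrak q})=W_{\mathfrak q}$.** This says that the intersection behaves well under localization of the complete ring $T$. The inclusion $\supseteq$ is clear. Let $a\in\bigcap_CJ_CT_{\mathfrak q}$ and $E=E_{T_{\mathfrak q}}$. The map $R\to T\to T_{\mathfrak q}$ is regular, so Lemma 3.2 gives $aK_E=0$. If $u\in E$ and $Wu=0$, then $W_1u=0$, hence $W_1^{[p]}u^p=0$, hence $\mathfrak fu^p=0$, and $u\in K_E$ by (1). So $a\operatorname{Ann}_E(W)=0$, and $a\in W\widehat{T_{\mathfrak q}}\cap T_{\mathfrak q}=W_{\mathfrak q}$.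

**Step 4: set up the induction on $\dim R$.** If $\dim R=0$, then $T=R$. In general let $\mathfrak p\ne m$ be a prime of $R$ and $J(\mathfrak p)=\bigcap_C(J_C)_{\mathfrak p}$. As $\mathcal C_{R_{\mathfrak p}}=\{C_{\mathfrak p}\}$, induction gives $\bigcap_CJ_C\widehat{R_{\mathfrak p}}=J(\mathfrak p)\widehat{R_{\mathfrak p}}$. We claim that for each $n$ there is $C$ with
$$(J_C)_{\mathfrak p}\subseteq J(\mathfrak p)+\mathfrak p^nR_{\mathfrak p}.\tag{2}$$
Put $G=\widehat{R_{\mathfrak p}}$. In the Artinian ring $G/\mathfrak p^nG$ the images of the $J_CG$ form a downward directed family, so there is a smallest one, $X_n$. Some $C$ attains both $X_n$ and $X_{n+1}$, so $X_{n+1}\to X_n$ is onto. An element $x\in G$ has image in $X_n$ for all $n$ iff $x\in\bigcap_n(J_CG+\mathfrak p^nG)=J_CG$ for all $C$. So $\varprojlim X_n=\bigcap_CJ_CG=J(\mathfrak p)G$, and it maps onto each $X_n$. Thus if $C$ attains $X_n$, then $J_CG\subseteq J(\mathfrak p)G+\mathfrak p^nG$, and faithful flatness gives (2).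

**Step 5: $W_{\mathfrak q}=J(\mathfrak p)T_{\mathfrak q}$ for every prime $\mathfrak q\ne\mathfrak m_T$ of $T$, with $\mathfrak p=\mathfrak q\cap R$.** Here $\mathfrak p\ne m$ because $mT=\mathfrak m_T$. By Step 3, (2) and Krull's theorem,
$$J(\mathfrak p)T_{\mathfrak q}\subseteq\bigcap_CJ_CT_{\mathfrak q}=W_{\mathfrak q}\subseteq\bigcap_n\bigl(J(\mathfrak p)T_{\mathfrak q}+\mathfrak p^nT_{\mathfrak q}\bigr)=J(\mathfrak p)T_{\mathfrak q}.$$

**Step 6: descend away from the closed point.** Note $W\cap R=\bigcap_C(J_CT\cap R)=\bigcap_CJ_C=J$. Let $g\in m$. We apply Lemma 4.2 to $R_g\to T_g$ and $W_g$. The two ideals of $T_g\otimes_{R_g}T_g$ may be compared at each prime $\mathfrak z$. Let $\mathfrak z$ contract to $\mathfrak q_1,\mathfrak q_2$ along the two maps from $T$. Neither contains $g$, so neither is $\mathfrak m_T$, and both lie over the same prime $\mathfrak p$ of $R$. By Step 5 both ideals become $J(\mathfrak p)(T_g\otimes_{R_g}T_g)_{\mathfrak z}$. So they agree, and $W_g=(W_g\cap R_g)T_g$. As $J=\ker(R\to T/W)$, we have $J_g=W_g\cap R_g$,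 and so $W_g=(JT)_g$.

**Step 7: the closed point.** By Step 6 the f.g. module $\overline W=W/JT$ vanishes after inverting any $g\in m$, so $m^k\overline W=0$ for some $k$. Put $\overline R=R/J$ and $\overline T=T/JT=\overline R\otimes_RT$. By flatness $0:_{\overline T}m^k=(0:_{\overline R}m^k)\otimes_RT$, and since $0:_{\overline R}m^k$ is killed by $m^k$ and $T/m^kT=R/m^k$, this is $0:_{\overline R}m^k$. So $\overline W\subseteq\overline R$. But if $r\in R$ has image in $\overline W$, then $r\in W\cap R=J$. Hence $\overline W=0$ and $W=JT$. This proves Proposition 4.1. $\square$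

## 5. Frobenius on a regular domain is generically pure on f.g. submodules

**Lemma 5.1.** Let $A$ be a regular J-2 domain of characteristic $p$, $\Theta$ a f.g. $A$-module and $\Theta\hookrightarrow F_*(A^m)$ an $A$-linear injection. There is $0\ne a\in A$ such that for all primes $Q\not\ni a$ the map $\Theta_Q/Q\Theta_Q\to F_*(A_Q^m/Q^{[p]}A_Q^m)$ is injective.

One has to remove some primes. For $A=k[x]$ and $\Theta=A\cdot F_*(x^p)\subset F_*A$ the map is zero at $Q=(x)$.

*Proof.* Identify $F_*A$ with $A^{1/p}\supseteq A$, so $F_*(a)\leftrightarrow a^{1/p}$. Let $C\subseteq A^{1/p}$ be the $A$-algebra generated by all coordinates of a finite set of generators of $\Theta$. It is finite over $A$, and $\Theta\subseteq C^m$. Since $x^p\in A$ for $x\in C$, there is exactly one prime of $C$ over each $Q$, namely $\{x:x^p\in Q\}$. As $C$ is a domain with open regular locus, $C_x$ is regular for some $0\ne x\in C$; then so is $C_a$ for $a=x^p\in A$. By generic freeness, after changing $a$ we may assume that also $(C^m/\Theta)_a$ is free over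 $A_a$.

Let $a\notin Q$. Then $\Theta_Q/Q\Theta_Q\to C_Q^m/QC_Q^m$ is injective, as $(C^m/\Theta)_Q$ is free. So it suffices that $C_Q/QC_Q\to A_Q^{1/p}/QA_Q^{1/p}=F_*(A_Q/Q^{[p]}A_Q)$ is injective, and for this that $A_Q^{1/p}$ is faithfully flat over $C_Q$. Now $C_Q$ is regular local of dimension $r=\dim A_Q$, and $A_Q^{1/p}\cong A_Q$ is a regular local ring of dimension $r$, integral over $C_Q$. A regular system of parameters of $C_Q$ generates in $A_Q^{1/p}$ an ideal primary to the maximal ideal, since every prime containing it lies over the maximal ideal of $C_Q$. So these $r$ elements form a regular sequence on the $r$-dimensional regular ring $A_Q^{1/p}$. Computing with the Koszul complex, $\operatorname{Tor}_1^{C_Q}(\kappa,A_Q^{1/p})=0$ for the residue field $\kappa$ of $C_Q$. By the local criterion $A_Q^{1/p}$ is flat over $C_Q$, and as the map is local it is faithfully flat. $\square$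

## 6. Local duality against a complex with $H^0_{\mathfrak n}(\mathbb D)\cong E$

**Local cohomology conventions.** For $I=(x_1,\dots,x_h)\subseteq R$ let $\check C(x)$ be the Čech complex $R\to\bigoplus R_{x_i}\to\cdots\to R_{x_1\cdots x_h}$ in degrees $0,\dots,h$. Put $R\Gamma_I(X)=\check C(x)\otimes X$ and $H^i_I(X)=H^i(R\Gamma_IX)$; for $X$ bounded below $H^i_I(X)=\varinjlim_n\operatorname{Ext}^i(R/I^n,X)$. The cone of $R\Gamma_IX\to X$ is an iterated extension of shifts of the localizations $X_{x_\Delta}$, where $x_\Delta=\prod_{i\in\Delta}x_i$ and $\emptyset\ne\Delta\subseteq\{1,\dots,h\}$. Consequently: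

* if all cohomology of $X$ is $I$-power torsion, then $R\Gamma_IX\cong X$, as all $X_{x_\Delta}$ are acyclic;
* if a module $Y$ is killed by $I$, then $\operatorname{RHom}(Y,R\Gamma_IX)=\operatorname{RHom}(Y,X)$, as $x_i$ ($i\in\Delta$) is both bijective and zero on $\operatorname{Ext}^j(Y,X_{x_\Delta})$;
* $R\Gamma_I(X_{x_\Delta})=0$ for $\Delta\neq\emptyset$, so $R\Gamma_I$ kills the cone of $R\Gamma_IX\to X$.

$D^-_{fg}(S)$ denotes complexes with bounded above, f.g. cohomology.

**Lemma 6.1 (local duality).** Let $(S,\mathfrak n)$ be a Noetherian local ring and $\mathbb D$ a bounded complex of f.g. $S$-modules such that $H^i_{\mathfrak n}(\mathbb D)=0$ for $i\ne0$ and $E:=H^0_{\mathfrak n}(\mathbb D)\cong E_S$. Then for every $X\in D^-_{fg}(S)$ the map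
$$\eta_X:H^0_{\mathfrak n}(X)\to\operatorname{Hom}_S\bigl(\operatorname{Hom}_{D(S)}(X,\mathbb D),E\bigr),\qquad\xi\mapsto\bigl(v\mapsto H^0_{\mathfrak n}(v)(\xi)\bigr)$$
is an isomorphism.

We do not assume that $\mathbb D$ has finite injective dimension; only its local cohomology is prescribed.

*Proof.* Put $A^0(X)=H^0_{\mathfrak n}(X)$, $B^0(X)=\operatorname{Hom}_S(\operatorname{Hom}_{D(S)}(X,\mathbb D),E)$, and $A^i(X)=A^0(X[i])$, $B^i(X)=B^0(X[i])$, $\eta^i_X=\eta_{X[i]}$. Both functors are cohomological ($E$ is injective) and $\eta$ is natural, so $\eta$ maps the long exact sequence of a triangle for $A$ to the one for $B$. Representing $X$ by a bounded above complex of f.g. free modules, we see that $\operatorname{Hom}_{D(S)}(X[i],\mathbb D)$ is f.g. because $\mathbb D$ is bounded. So $B^i(X)$, like $A^i(X)$, is $\mathfrak n$-power torsion. Write $X/\!/x$ for the cone of $x:X\to X$.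

**Step 1: if $x\in\mathfrak n$ and $\eta^i_{X/\!/x}$ is an isomorphism for all $i$, so is $\eta^i_X$ for all $i$.** The octahedral axiom for $x^n=x^{n-1}x$ gives triangles $X/\!/x\to X/\!/x^n\to X/\!/x^{n-1}\to$, so by induction and the five lemma $\eta^i_{X/\!/x^n}$ is an isomorphism for all $n,i$. Write $A^i=A^i(X)$, and $A^i[x^n]$ for the kernel of $x^n$ on it; similarly for $B$. From $X\xrightarrow{x^n}X\to X/\!/x^n$ we get
$$0\to A^i/x^nA^i\to A^i(X/\!/x^n)\to A^{i+1}[x^n]\to0,$$
and the same for $B$. The middle vertical map is an isomorphism, so by the snake lemma $A^i/x^n\to B^i/x^n$ is injective, $A^{i+1}[x^n]\to B^{i+1}[x^n]$ is surjective, and the cokernel of the former is isomorphic to the kernel of the latter. Since $B^i=\bigcup_nB^i[x^n]$, all $\eta^i_X$ are surjective. Then these cokernels vanish, so $A^{i+1}[x^n]\to B^{i+1}[x^n]$ is injective for all $n,i$. As $A^{i+1}$ is $x$-power torsion, $\eta^{i+1}_X$ is injective.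

**Step 2: reduction to finite length cohomology.** Let $\mathfrak n=(x_1,\dots,x_h)$, $X_0=X$, $X_j=X_{j-1}/\!/x_j$. By Step 1, applied $h$ times, it suffices to treat all shifts of $Y=X_h$. These arise in the same way from shifts of $X$, so it suffices to show that $\eta_Y$ is an isomorphism. The cohomology of $X_j$ is killed by $x_j^2$ and by powers of $x_1,\dots,x_{j-1}$, so the f.g. modules $H^i(Y)$ are killed by a power of $\mathfrak n$. So $R\Gamma_{\mathfrak n}Y\cong Y$.

**Step 3: $\eta_Y$ is Matlis duality.** Let $\iota:E\cong R\Gamma_{\mathfrak n}\mathbb D\to\mathbb D$ be the canonical map. Its cone is an iterated extension of shifts of $\mathbb D_{x_\Delta}$, $\Delta\ne\emptyset$. If $i\in\Delta$, then $x_i$ is bijective on $\operatorname{Hom}(X_{i-1},\mathbb D_{x_\Delta}[j])$ for all $j$, so $\operatorname{Hom}(X_i,\mathbb D_{x_\Delta}[j])=0$ for all $j$, and hence the same holds for $X_{i+1},\dots,X_h=Y$. So $\iota$ induces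
$$\operatorname{Hom}_{D(S)}(Y,\mathbb D)=\operatorname{Hom}_{D(S)}(Y,E)=\operatorname{Hom}_S(H^0(Y),E).$$
For $\varphi:Y\to E$ and $\xi\in H^0_{\mathfrak n}(Y)=H^0(Y)$ we get $\eta_Y(\xi)(\iota\varphi)=\alpha(\varphi(\xi))$, where $\alpha=H^0_{\mathfrak n}(\iota):E\to E$ is an automorphism because $R\Gamma_{\mathfrak n}$ kills the cone of $\iota$. So up to $\alpha$, $\eta_Y$ is the biduality map of the finite length module $H^0(Y)$, an isomorphism. $\square$

## 7. Spreading the annihilator of $K_E$ from $P$ to nearby primes of $V(P)$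

**Proposition 7.1.** Let $R$ be quasi-excellent, $P$ a prime, and suppose there is a bounded complex $\mathbb D_0$ of f.g. $R_P$-modules with $\operatorname{RHom}_{R_P}(\kappa(P),\mathbb D_0)\cong\kappa(P)[0]$. Let $c\in R$ with $c^NK_{E_{R_P}}=0$. Then there is $g\notin P$ such that $c^NK_M=0$ for all $Q\in V(P)\setminus V(g)$ and all $R_Q$-modules $M$.

We keep an example in view: $R=A[\theta^2,\theta^3]$ with $A$ a quasi-excellent regular domain and $P=(\theta^2,\theta^3)$, so $R/P=A$. The ring $R_P$ is Gorenstein of dimension $1$ (a hypersurface $Y^2=X^3$), and $\mathbb D_0=R_P[1]$ will do.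

*Proof.* **Step 1: notation and shrinking.** By Proposition 4.1 there is an ideal $J_0\subseteq R_P$ with $K_{E_{R_P}}=\operatorname{Ann}(J_0)$ and $c^N\in J_0$. Let $\mathcal J\subseteq R$ be its preimage; so $c^N\in\mathcal J$ and $\mathcal J_P=J_0$. Put $A=R/P$. "Shrinking" means replacing $R$ by $R_g$ with $g\notin P$; we do this finitely many times, and all constructions localize. After shrinking we may assume:

* (a) $A$ is a regular domain (by J-2). Let $P=(x_1,\dots,x_h)$.
* (b) All $P^n/P^{n+1}$, all $P^n(R/\mathcal J)/P^{n+1}(R/\mathcal J)$ ($n\ge0$), and $\mathcal J/P\mathcal J$ are f.g. projective $A$-modules. Indeed $\operatorname{gr}_P(R)$ is a f.g. $A$-algebra and $\operatorname{gr}_P(R/\mathcal J)$ a f.g. module over it, so generic freeness makes both free over $A$ after one localization, and the graded pieces are direct summands.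
* (c) $\mathbb D$ is a bounded complex of f.g. $R$-modules in degrees $\le b$, with $b\ge0$ and $\mathbb D_P=\mathbb D_0$. The modules, the maps and the relations $d^2=0$ extend to some $R_g$.
* (d) $\operatorname{Ext}^0_R(A,\mathbb D)\cong A$, and $\operatorname{Ext}^i_R(A,\mathbb D)=0$ for $i\ne0$, $i\le b+h+1$. These vanish for $i\ll0$; the remaining ones are finitely many f.g. $A$-modules whose stalks at $P$ are $\kappa(P)$ for $i=0$ and $0$ otherwise.

Call an $R$-module good if it has a finite filtration whose quotients are f.g. projective $A$-modules. The modules $R/P^n$, $P/P^n$, $R/(\mathcal J+P^n)$ and $\mathcal J_n:=\mathcal J/(\mathcal J\cap P^n)$ are good. For the last, $(\mathcal J\cap P^i)/(\mathcal J\cap P^{i+1})$ is the kernel of the surjection $P^i/P^{i+1}\to P^i(R/\mathcal J)/P^{i+1}(R/\mathcal J)=P^i/(P^{i+1}+\mathcal J\cap P^i)$ of f.g. projectives.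

**Step 2: $\operatorname{Ext}^i_R(A,\mathbb D)=0$ for all $i\ne0$.** Finitely many degrees were arranged by shrinking; the rest must follow without further shrinking. Let $i\ge b+h+1$ and suppose $\operatorname{Ext}^k(A,\mathbb D)=0$ for $1\le k\le i$. Then $\operatorname{Ext}^k(Y,\mathbb D)=0$ for all good $Y$ and $1\le k\le i$. From $0\to P/P^n\to R/P^n\to A\to0$ and $\operatorname{Ext}^i(P/P^n,\mathbb D)=0$, the map $\operatorname{Ext}^{i+1}(A,\mathbb D)\to\operatorname{Ext}^{i+1}(R/P^n,\mathbb D)$ is injective for all $n$. But $\varinjlim_n\operatorname{Ext}^{i+1}(R/P^n,\mathbb D)=H^{i+1}_P(\mathbb D)=0$, since $\check C(x)\otimes\mathbb D$ lives in degrees $\le b+h<i+1$. So each element of $\operatorname{Ext}^{i+1}(A,\mathbb D)$ dies in some $\operatorname{Ext}^{i+1}(R/P^n,\mathbb D)$, hence is $0$.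

**Step 3: the module $H$.** By Step 2, $\operatorname{Ext}^i(Y,\mathbb D)=0$ for $Y$ good and $i\ne0$; in the limit over $R/P^n$, $H^i_P(\mathbb D)=0$ for $i\ne0$. Put $H=H^0_P(\mathbb D)$. Then $R\Gamma_P(\mathbb D)\cong H$ and $\operatorname{RHom}_R(A,H)=\operatorname{RHom}_R(A,\mathbb D)\cong A[0]$ in $D(A)$. Hence
$$\operatorname{Ext}^i(Y,H)=0\quad\text{for }Y\text{ good},\ i\ge1.\tag{3}$$
Let $H_n=\operatorname{Ann}_H(P^n)=\operatorname{Hom}(R/P^n,H)$. Then $H=\bigcup_nH_n$, $H_1=Ae\cong A$ for some $e$, and by (3) applied to $R/P^{n-1}$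
$$G_n:=H_n/H_{n-1}\cong\operatorname{Hom}_R(P^{n-1}/P^n,H)=\operatorname{Hom}_A(P^{n-1}/P^n,H_1)\cong\operatorname{Hom}_A(P^{n-1}/P^n,A)$$
is f.g. projective over $A$. In particular elements of $R\setminus P$ are nonzerodivisors on $H$, and $H\hookrightarrow H_P$.

In the example $\mathbb D=R[1]$ and $H=H^1_P(R)=R_{\theta^2}/R=A[\theta,\theta^{-1}]/A[\theta^2,\theta^3]$, free over $A$ on the classes of $\theta,\theta^{-1},\theta^{-2},\dots$. An element $\sum a_i\theta^i$ is killed by $\theta^2$ iff only $a_1,a_{-2}$ can be nonzero, and then by $\theta^3$ iff $a_{-2}=0$. So $H_1=A\bar\theta$ and $e=\bar\theta$.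

**Step 4: regular sequences on $H$.** Call a module filtered-flat if it has an exhaustive increasing filtration, starting from $0$, whose quotients are flat $A$-modules; $H$ and all $H/H_n$ are. Let $Q\in V(P)$, and let $y_1,\dots,y_r\in R$ map to a regular system of parameters of $A_Q$. Write $y^\ell=(y_1^\ell,\dots,y_r^\ell)$. Let $X$ be filtered-flat. For any subset of the $y_i$, with any positive exponents, the Koszul homology on $X_Q$ vanishes in positive degrees: this is true for flat $A$-modules, and passes to extensions and direct limits. The exact sequence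
$$H_1(w,y_i;X_Q)\to X_Q/wX_Q\xrightarrow{y_i}X_Q/wX_Q,$$
where $w$ is a sequence of powers of other $y_j$'s (and likewise with $y_i$ replaced by a power), shows that powers of the $y_i$, with any exponents and in any order, form a weakly regular sequence on $X_Q$. Two consequences:

* The map $X_Q/(y^\ell)X_Q\xrightarrow{y_1\cdots y_r}X_Q/(y^{\ell+1})X_Q$ is injective. Raise one exponent at a time: if $y_1\eta\in(y_1^{\ell+1},w)X_Q$, then $y_1(\eta-y_1^\ell\xi)\in wX_Q$ for some $\xi$, so $\eta\in(y_1^\ell,w)X_Q$.
* If $X'\subseteq X$ and $X/X'$ is filtered-flat, then $X'_Q/(y^\ell)X'_Q\to X_Q/(y^\ell)X_Q$ is injective, by vanishing of Koszul $H_1$ on $(X/X')_Q$.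

**Step 5: $H$ computes the injective hulls $E_Q:=E_{R_Q}$ for all $Q\in V(P)$.** We claim $E_Q\cong X:=H^r_y(H_Q)=\varinjlim_\ell H_Q/(y^\ell)H_Q$, with transition maps $y_1\cdots y_r$. Since $H^i_y$ is the limit of Koszul cohomology, which vanishes below degree $r$ by Step 4, $R\Gamma_y(H_Q)=X[-r]$. Hence
$$\begin{aligned}\operatorname{RHom}_{R_Q}(\kappa(Q),X)&=\operatorname{RHom}_{R_Q}(\kappa(Q),H_Q)[r]=\operatorname{RHom}_{A_Q}\bigl(\kappa(Q),\operatorname{RHom}_R(A,H)_Q\bigr)[r]\\&=\operatorname{RHom}_{A_Q}(\kappa(Q),A_Q)[r]\cong\kappa(Q)[0],\end{aligned}$$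
the last step because $A_Q$ is regular of dimension $r$. As $QR_Q=(P,y)R_Q$ and $H$ is $P$-power torsion, $X$ is $Q$-power torsion with one-dimensional socle. So $X$ embeds in $E_Q$, compatibly with the socles. In the exact sequence
$$\operatorname{Hom}(\kappa(Q),X)\to\operatorname{Hom}(\kappa(Q),E_Q)\to\operatorname{Hom}(\kappa(Q),E_Q/X)\to\operatorname{Ext}^1(\kappa(Q),X)=0$$
the first map is an isomorphism, so the $Q$-power torsion module $E_Q/X$ has zero socle and is $0$. In particular ($Q=P$, $r=0$) $H_P\cong E_{R_P}$.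

Write $[\eta/y^\ell]$ for the class in $E_Q$ of $\eta\in H_Q$ modulo $(y^\ell)H_Q$. By Step 4, $[\eta/y^\ell]=0$ iff $\eta\in(y^\ell)H_Q$. The element $[e/y]$ is killed by $P$ and the $y_i$. It is nonzero since $A_Qe/(y)A_Qe\hookrightarrow H_Q/(y)H_Q$, as $H/H_1$ is filtered-flat. So
$$\operatorname{Soc}E_Q=\kappa(Q)[e/y].\tag{4}$$

**Step 6: finitely many $p$-linear maps detect $K$ at $P$.** Let $V=\operatorname{Hom}_{D(R)}(LF^*\mathbb D,\mathbb D)$, where $LF^*$ is derived base change along Frobenius. As $LF^*\mathbb D\in D^-_{fg}(R)$ and $\mathbb D$ is bounded with f.g. terms, $V$ is a f.g. $R$-module and its formation localizes. Base change along Frobenius turns $\check C(x)$ into $\check C(x^p)=\check C(x)$, so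
$$R\Gamma_P(LF^*\mathbb D)=\check C(x)\otimes LF^*\mathbb D=LF^*(\check C(x)\otimes\mathbb D)=LF^*H,$$
and its $H^0$ is $F(H)$. So $v\in V$ induces an $R$-linear $H^0_P(v):F(H)\to H$, and a $p$-linear map $\psi_v:H\to H$, $\psi_v(\eta)=H^0_P(v)(\eta^p)$; $p$-linear means additive with $\psi_v(r\eta)=r^p\psi_v(\eta)$.

By Steps 3 and 5, $\mathbb D_P$ satisfies the hypotheses of Lemma 6.1 over $R_P$ with $E=H_P$. For $X=LF^*\mathbb D_P$ the lemma says that $F(H_P)\to\operatorname{Hom}(V_P,H_P)$, $\xi\mapsto(v\mapsto H^0_P(v)(\xi))$, is an isomorphism. Let $v_1,\dots,v_s$ generate $V$ and $\psi=(\psi_{v_1},\dots,\psi_{v_s}):H\to H^s$, extended to localizations by $\psi(\eta/g)=\psi(\eta)/g^p$. For $\eta\in H_P$, $\psi_P(\eta)=0$ iff all $v\in V_P$ kill $\eta^p$, iff $\eta^p=0$ in $F(H_P)$. So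
$$\ker\psi_P=K_{H_P}=\operatorname{Ann}_{H_P}(J_0).\tag{5}$$

For $Q\in V(P)$ define $\psi_Q:E_Q\to E_Q^s$, $[\eta/y^\ell]\mapsto[\psi(\eta)/y^{p\ell}]$. If $\eta\in(y^\ell)H_Q$, then $\psi(\eta)\in(y^{p\ell})H_Q^s$. Also $[y_1\cdots y_r\,\eta/y^{\ell+1}]$ goes to $[(y_1\cdots y_r)^p\psi(\eta)/y^{p\ell+p}]=[\psi(\eta)/y^{p\ell}]$. So $\psi_Q$ is well defined, and it is $p$-linear. Every $p$-linear map factors through $u\mapsto u^p\in F(E_Q)$, so
$$K_{E_Q}\subseteq Z_Q:=\ker\psi_Q,\quad\text{an }R_Q\text{-submodule of }E_Q.\tag{6}$$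
It now suffices to show $\mathcal JZ_Q=0$ for $Q$ near $P$, a statement about the single map $\psi$.

In the example $V=R$, $\psi$ is the Frobenius $\bar\theta^i\mapsto\bar\theta^{pi}$, and $\psi(\bar\theta)=\bar\theta^p=0$ as $\theta^p\in R$. So $\ker\psi=A\bar\theta=\operatorname{Ann}_H(P)$, $J_0=PR_P$ and $\mathcal J=P$.

**Step 7: $\psi_Q$ kills $\operatorname{Ann}_{E_Q}(\mathcal J)$.** Let $L=\operatorname{Ann}_H(\mathcal J)$. By (5) and $H\hookrightarrow H_P$ we have $\psi(L)=0$.

*The map $H\to\operatorname{Hom}_R(\mathcal J,H)$, $\eta\mapsto(j\mapsto j\eta)$, is surjective with kernel $L$.* A homomorphism from the f.g. module $\mathcal J$ to the $P$-power torsion module $H$ kills some $P^k\mathcal J$. By Artin–Rees $\mathcal J\cap P^n\subseteq P^k\mathcal J$ for large $n$, so it factors through $\mathcal J_n$. By (3) for $R/(\mathcal J+P^n)$ and the sequence $0\to\mathcal J_n\to R/P^n\to R/(\mathcal J+P^n)\to0$, $\operatorname{Hom}(R/P^n,H)\to\operatorname{Hom}(\mathcal J_n,H)$ is onto.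

*We have $\operatorname{Hom}(\mathcal J,H)_Q/(y^\ell)\cong\operatorname{Hom}(\mathcal J_Q,H_Q/(y^\ell)H_Q)$.* First let $Y$ be good and $H^{(j)}=H_Q/(y_1^\ell,\dots,y_j^\ell)H_Q$. The sequence $0\to H^{(j-1)}\xrightarrow{y_j^\ell}H^{(j-1)}\to H^{(j)}\to0$ is exact by Step 4. By induction on $j$, starting from (3), $\operatorname{Ext}^i(Y_Q,H^{(j)})=0$ for $i\ge1$, being squeezed between $\operatorname{Ext}^i(Y_Q,H^{(j-1)})$ and $\operatorname{Ext}^{i+1}(Y_Q,H^{(j-1)})$, and $\operatorname{Hom}(Y_Q,H^{(j)})=\operatorname{Hom}(Y_Q,H^{(j-1)})/y_j^\ell$. So $\operatorname{Hom}(Y,H)_Q/(y^\ell)\cong\operatorname{Hom}(Y_Q,H_Q/(y^\ell)H_Q)$. Take $Y=\mathcal J_n$ and the colimit over $n$; since $H$ and $H_Q/(y^\ell)H_Q$ are $P$-power torsion, Artin–Rees as above gives the claim.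

Now let $w=[\eta/y^\ell]\in E_Q$ with $\mathcal Jw=0$. Then $\mathcal J\eta\subseteq(y^\ell)H_Q$, so the image of $\eta$ in $\operatorname{Hom}(\mathcal J,H)_Q$ vanishes in $\operatorname{Hom}(\mathcal J_Q,H_Q/(y^\ell)H_Q)$ and lies in $(y^\ell)\operatorname{Hom}(\mathcal J,H)_Q$. As $H_Q\to\operatorname{Hom}(\mathcal J,H)_Q$ is onto with kernel $L_Q$, $\eta\in(y^\ell)H_Q+L_Q$. So $w=[k/y^\ell]$ with $k\in L_Q$, and $\psi_Q(w)=[\psi(k)/y^{p\ell}]=0$.

**Step 8: the $p$-linear map $\Psi$ on $\Sigma=\operatorname{Hom}_A(\mathcal J/P\mathcal J,A)$.** The elements that could violate $\mathcal JZ_Q=0$ will be modeled on $\Sigma$, which is f.g. projective over $A$. For $\lambda\in\Sigma$ choose $\sigma_\lambda\in H$ with $j\sigma_\lambda=\lambda(j)e$ for all $j\in\mathcal J$. By Step 7 it exists and is unique modulo $L$. Put $\Psi(\lambda)=\psi(\sigma_\lambda)\in H^s$, well defined and additive since $\psi(L)=0$.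

For $\pi\in P$ we have $j\pi\sigma_\lambda=\pi\lambda(j)e=0$, so $\pi\sigma_\lambda\in L$ and $\pi^p\Psi(\lambda)=0$. So $P^{[p]}\Psi(\Sigma)=0$. If $\tilde a\in R$ lifts $a\in A$, then $\tilde a^p$ depends modulo $P^{[p]}$ only on $a$, and $\tilde a\sigma_\lambda$ is a choice for $\sigma_{a\lambda}$. So $\Psi(a\lambda)=a^p\Psi(\lambda)$ makes sense and holds. Fix $n$ with $P^n\subseteq P^{[p]}$; then $\Psi(\Sigma)\subseteq H_n^s$.

*$\Psi$ is injective.* If $\psi(\sigma_\lambda)=0$, then $J_0\sigma_\lambda=0$ in $H_P$ by (5), so $\lambda(j)e=j\sigma_\lambda=0$ for all $j\in\mathcal J$, and $\lambda=0$ as $Ae\cong A$.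

In the example $\mathcal J/P\mathcal J=P/P^2$ is free on $\theta^2,\theta^3$. For $\lambda=(\lambda_2,\lambda_3)$ one may take $\sigma_\lambda=\lambda_2\bar\theta^{-1}+\lambda_3\bar\theta^{-2}$: multiplication by $\theta^2$ gives $\lambda_2\bar\theta$ and by $\theta^3$ gives $\lambda_3\bar\theta$. Then $\Psi(\lambda)=\lambda_2^p\bar\theta^{-p}+\lambda_3^p\bar\theta^{-2p}$.

**Step 9: after shrinking, for all $Q\in V(P)$ and $\lambda\in\Sigma_Q$: if $\Psi(\lambda)\in(y_1^p,\dots,y_r^p)H_Q^s$, then $\lambda\in Q\Sigma_Q$.** In the example this says that $\lambda_i^p\in(y^p)A_Q$ forces $\lambda_i\in(y)A_Q$, which holds because Frobenius on $A_Q$ is flat. In general we use Lemma 5.1. Let $\Sigma_i=\Psi^{-1}(H_i^s)$; these are $A$-submodules with $\Sigma_0=0$ and $\Sigma_n=\Sigma$. Shrink so that $G_1,\dots,G_n$ are free. $\Psi$ induces injective $p$-linear maps $\Sigma_i/\Sigma_{i-1}\to G_i^s$, that is, $A$-linear injections $\Sigma_i/\Sigma_{i-1}\hookrightarrow F_*(G_i^s)$. Shrink further so that the conclusion of Lemma 5.1 holds for these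 $n$ injections at all primes of $A$.

Let $\lambda\in\Sigma_{i,Q}$ with $\Psi(\lambda)\in(y^p)H_Q^s$. As $H/H_i$ is filtered-flat, Step 4 gives $\Psi(\lambda)\in(y^p)H_{i,Q}^s$. So the image of $\Psi(\lambda)$ in $G_{i,Q}^s$ lies in $(y^p)G_{i,Q}^s=Q^{[p]}G_{i,Q}^s$. By Lemma 5.1 the class of $\lambda$ lies in $Q(\Sigma_i/\Sigma_{i-1})_Q=(y)(\Sigma_i/\Sigma_{i-1})_Q$. So $\lambda=\sum y_l\mu_l+\lambda'$ with $\mu_l\in\Sigma_{i,Q}$ and $\lambda'\in\Sigma_{i-1,Q}$, and $\Psi(\lambda')=\Psi(\lambda)-\sum y_l^p\Psi(\mu_l)\in(y^p)H_Q^s$. Descending from $i=n$ to $i=0$ gives $\lambda\in Q\Sigma_Q$.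

**Step 10: $\mathcal JZ_Q=0$ for all $Q\in V(P)$.** Suppose $z'\in Z_Q$ and $\mathcal Jz'\ne0$. The module $R_Qz'/(R_Qz'\cap\operatorname{Ann}_{E_Q}\mathcal J)$ is nonzero of finite length. Lifting a nonzero socle element we get $z\in Z_Q$ with $\mathcal Jz\ne0$ and $Q\mathcal Jz=0$. So $\mathcal Jz\subseteq\operatorname{Soc}E_Q$, and by (4) $jz=\bar\lambda(j)[e/y]$ for a nonzero $R$-linear map $\bar\lambda:\mathcal J/Q\mathcal J\to\kappa(Q)$. Since $(\mathcal J/P\mathcal J)_Q$ is free over $A_Q$, $\bar\lambda$ lifts to some $\lambda\in\Sigma_Q$. Put $z_1=[\sigma_\lambda/y]$, where $\sigma_\lambda\in H_Q$ is defined by clearing a denominator. For $j\in\mathcal J$, $jz_1=[\lambda(j)e/y]=\bar\lambda(j)[e/y]=jz$. So $z-z_1\in\operatorname{Ann}_{E_Q}(\mathcal J)$, which $\psi_Q$ kills by Step 7. Hence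
$$0=\psi_Q(z)=\psi_Q(z_1)=[\Psi(\lambda)/y^p],$$
that is, $\Psi(\lambda)\in(y_1^p,\dots,y_r^p)H_Q^s$. By Step 9 $\lambda\in Q\Sigma_Q$, so $\bar\lambda=0$, a contradiction.

**Step 11: all modules.** By (6) and Step 10, $\mathcal JK_{E_Q}=0$, so $c^NK_{E_Q}=0$. Let $M$ be an $R_Q$-module and $u\in K_M$ with $c^Nu\ne0$. Choose $M\to E_Q$ not killing $c^Nu$. The image of $u$ lies in $K_{E_Q}$ and is not killed by $c^N$, a contradiction. Undoing the shrinking, this is the statement for all $Q\in V(P)\setminus V(g)$ for a suitable $g\notin P$. $\square$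

## 8. The required complex exists after a smooth base change

A complex $\mathbb D_0$ as in Proposition 7.1 exists over $\widehat{R_P}$, as we see below. Popescu's theorem brings it down to a smooth algebra.

**Lemma 8.1.** Let $R$ be quasi-excellent and $P$ a prime. There are $f\notin P$, a smooth $R_f$-algebra $D$, a prime $\mathfrak n$ of $D$ over $P$, and a bounded complex $\mathbb D_0$ of f.g. $D_{\mathfrak n}$-modules with $\operatorname{RHom}_{D_{\mathfrak n}}(\kappa(\mathfrak n),\mathbb D_0)\cong\kappa(\mathfrak n)[0]$.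

*Proof.* **Step 1: over the completion.** Let $T=\widehat{R_P}$ and $\kappa=\kappa(P)$. Write $T$ as a quotient of a complete regular local ring $B$ and put $\widehat{\mathbb D}=\operatorname{RHom}_B(T,B)$, which has bounded f.g. cohomology. Then $\operatorname{RHom}_T(\kappa,\widehat{\mathbb D})=\operatorname{RHom}_B(\kappa,B)\cong\kappa$ up to shift. Let $G$ be a resolution of $\widehat{\mathbb D}$ by f.g. free $T$-modules with $G^j=0$ for $j>b$, and choose $a<b$ with $H^j(G)=0$ for $j<a$. Put $M=\operatorname{coker}(G^{a-1}\to G^a)$. Then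
$$\widehat{\mathbb D}\simeq\mathcal N:=(M\to G^{a+1}\to\cdots\to G^b),$$
and $G^{a-2}\to G^{a-1}\to G^a$ is exact in the middle.

**Step 2: descend the matrices to a smooth algebra.** As $R_P\to T$ is regular, $T$ is a filtered colimit of smooth $R_P$-algebras. So the finitely many matrices of $G^{a-2}\to\cdots\to G^b$ and the relations $d^2=0$ come from a smooth $R_P$-algebra $D'$ with a map $\rho:D'\to T$: there is a complex $G_{D'}$ of f.g. free $D'$-modules with $G_{D'}\otimes_{D'}T=G^{\ge a-2}$. Let $\mathfrak n=\rho^{-1}(\mathfrak m_T)$ and $D_0=D'_{\mathfrak n}$, with $G_{D_0}=G_{D'}\otimes_{D'}D_0$. Put $M_0=\operatorname{coker}(G_{D_0}^{a-1}\to G_{D_0}^a)$ and $\mathcal N_0=(M_0\to G_{D_0}^{a+1}\to\cdots\to G_{D_0}^b)$. As $R_P\to D'\to T\to\kappa$ is onto, $\mathfrak n$ is maximal with $D'/\mathfrak n=\kappa$, and it lies over $PR_P$. Exactness in low degrees may be lost over $D_0$, so $\mathcal N_0$ must be compared with $\widehat{\mathbb D}$ with some care.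

**Step 3: a ring above both $D_0$ and $T$.** Let $T'=D'\otimes_{R_P}T$. It is smooth over $T$, with a section $\rho':T'\to T$ induced by $\rho$ and $\mathrm{id}_T$. Let $\mathfrak n'=\rho'^{-1}(\mathfrak m_T)$ and $D_1=T'_{\mathfrak n'}$; then $\rho'$ extends to a surjection $D_1\to T$. The composite $D'\to T'\to T$ is $\rho$, so $D_0\to D_1$ is local, and it is flat since $R_P\to T$ is. As $T'/\mathfrak nT'=\kappa\otimes_{R_P}T=\kappa$, we have $\mathfrak nT'=\mathfrak n'$ and $\kappa\otimes_{D_0}D_1=\kappa$.

**Step 4: $I:=\ker(D_1\to T)$ is generated by a $D_1$-regular sequence $t_1,\dots,t_s$.** The sequence $0\to I\to D_1\to T\to0$ splits over $T$, so $I/\mathfrak m_TI$ is the maximal ideal of $\overline D_1=D_1/\mathfrak m_TD_1$, which is a regular local ring because $T\to T'$ is smooth. Lift a regular system of parameters of $\overline D_1$ to $t_1,\dots,t_s\in I$. Then $I=(t)+\mathfrak m_TI$, so $I=(t)$ by Nakayama. As $D_1$ is $T$-flat and the $t_i$ form a regular sequence on $\overline D_1$, they form a regular sequence on $D_1$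 (local criterion of flatness).

**Step 5: $t_1,\dots,t_s$ is a regular sequence on $M_1:=M_0\otimes_{D_0}D_1$.** Let $\Gamma_i$ be the complex $G^{a-2}\to G^{a-1}\to G^a$ over $D_1/(t_1,\dots,t_i)$ obtained from $G_{D_0}$. Then $\Gamma_s$ is the original complex over $T=D_1/(t)$, exact in the middle. Suppose $\Gamma_i$ is exact in the middle. The terms of $\Gamma_{i-1}$ are free, so $0\to\Gamma_{i-1}\xrightarrow{t_i}\Gamma_{i-1}\to\Gamma_i\to0$ is exact, with long exact sequence
$$H^{a-1}(\Gamma_{i-1})\xrightarrow{t_i}H^{a-1}(\Gamma_{i-1})\to H^{a-1}(\Gamma_i)=0\to H^a(\Gamma_{i-1})\xrightarrow{t_i}H^a(\Gamma_{i-1}).$$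
By Nakayama $H^{a-1}(\Gamma_{i-1})=0$, so $\Gamma_{i-1}$ is exact in the middle. Moreover $t_i$ is injective on $H^a(\Gamma_{i-1})=M_1/(t_1,\dots,t_{i-1})M_1$. Descend from $i=s$ to $i=1$.

**Step 6: comparison.** Let $\mathcal N_1=\mathcal N_0\otimes_{D_0}D_1$. By Steps 4 and 5 its terms have no higher Tor with $T=D_1/(t)$, so $\mathcal N_1\otimes^L_{D_1}T=\mathcal N_1\otimes_{D_1}T=\mathcal N\simeq\widehat{\mathbb D}$. As $t$ is a regular sequence, $T$ is perfect over $D_1$ and $\operatorname{RHom}_{D_1}(T,D_1)\cong T[-s]$ in $D(T)$, since only $\operatorname{Ext}^s$ is nonzero and it is isomorphic to $T$. So in $D(T)$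
$$\operatorname{RHom}_{D_1}(T,\mathcal N_1)\simeq\operatorname{RHom}_{D_1}(T,D_1)\otimes^L_{D_1}\mathcal N_1\simeq(T\otimes^L_{D_1}\mathcal N_1)[-s]\simeq\widehat{\mathbb D}[-s].$$
By flat base change and $\kappa\otimes_{D_0}D_1=\kappa$,
$$\operatorname{RHom}_{D_0}(\kappa,\mathcal N_0)\otimes_{D_0}D_1=\operatorname{RHom}_{D_1}(\kappa,\mathcal N_1)=\operatorname{RHom}_T\bigl(\kappa,\operatorname{RHom}_{D_1}(T,\mathcal N_1)\bigr)\simeq\operatorname{RHom}_T(\kappa,\widehat{\mathbb D})[-s],$$
which is $\kappa$ up to shift. The $\operatorname{Ext}^i_{D_0}(\kappa,\mathcal N_0)$ are finite-dimensional $\kappa$-vector spaces, and $\otimes_{D_0}D_1$ preserves their dimension. So exactly one is nonzero, and it is one-dimensional; a shift of $\mathcal N_0$ is the required $\mathbb D_0$.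

**Step 7: spread out.** The smooth $R_P$-algebra $D'$ comes from a smooth $R_f$-algebra $D$ for some $f\notin P$, with $D\otimes_{R_f}R_P=D'$; viewing $\mathfrak n$ as a prime of $D$, it lies over $P$ and $D_{\mathfrak n}=D'_{\mathfrak n}=D_0$. $\square$

## 9. Noetherian induction on $\operatorname{Spec}R$: proof of Theorem A

Let $R$ be quasi-excellent, $c\in R$, and suppose that for every maximal $\mathfrak m$ the element $c^{N(\mathfrak m)}$ kills $K_M$ for all $R_{\mathfrak m}$-modules $M$.

**Step 1: for each prime $P$ there are $g\notin P$ and $N$ with $c^NK_M=0$ for all $Q\in V(P)\setminus V(g)$ and all $R_Q$-modules $M$.** Let $\mathfrak m\supseteq P$ be maximal and $N=N(\mathfrak m)$. Since $c^NK_{E_{R_{\mathfrak m}}}=0$, Lemma 3.2 for $R\to R_{\mathfrak m}$ gives $c^N\in\bigcap_CJ_C\widehat{R_{\mathfrak m}}$. So $c^N\in J_C\widehat{R_{\mathfrak m}}\cap R_{\mathfrak m}=(J_C)_{\mathfrak m}$, and hence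
$$c^N\in(J_C)_P\quad\text{for all }C\in\mathcal C_R.\tag{7}$$

Take $f,D,\mathfrak n,\mathbb D_0$ from Lemma 8.1. The map $R\to D_{\mathfrak n}$ is regular and factors through $R_P$. By Lemma 3.2, $K_{E_{D_{\mathfrak n}}}=\bigcup_{C\in\mathcal C_R}\operatorname{Ann}(J_C)$, and by (7) this is killed by $c^N$. Here we use that the ideals $J_C$ of $R$, and not only those of $D$, compute the kernel over $D_{\mathfrak n}$.

The ring $D$ is quasi-excellent, being of finite type over $R_f$. Proposition 7.1, applied to $D$, $\mathfrak n$ and $c$, gives $g'\in D\setminus\mathfrak n$ with $c^NK_{M'}=0$ for all $Q'\in V(\mathfrak n)\setminus V(g')$ and all $D_{Q'}$-modules $M'$. With $A=R/P$, the ring $(D/\mathfrak n)_{g'}$ is a domain, finitely generated over its subring $A_f$. By Chevalley's theorem the image of $V(\mathfrak n)\setminus V(g')$ in $V(P)$ contains $V(P)\setminus V(g)$ for some $g\notin P$.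

Let $Q$ be in this set, $Q'\in V(\mathfrak n)\setminus V(g')$ over $Q$, $M$ an $R_Q$-module and $u\in K_M$. Then $1\otimes u\in K_{D_{Q'}\otimes M}$, so $c^N(1\otimes u)=0$. As $R_Q\to D_{Q'}$ is faithfully flat, $c^Nu=0$.

**Step 2: finitely many such sets cover $\operatorname{Spec}R$.** Otherwise choose a minimal closed subset $Z$ of $\operatorname{Spec}R$ that is not covered by finitely many sets $V(P)\setminus V(g)$ as in Step 1. It is nonempty. It is irreducible, since a union of two smaller closed sets, each finitely covered, is finitely covered. So $Z=V(P)$. Take $g$ for $P$ as in Step 1. The closed set $V(P)\cap V(g)$ is strictly smaller than $Z$, hence finitely covered, and adding $V(P)\setminus V(g)$ we cover $Z$, a contradiction.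

**Step 3: one exponent.** Let $N$ be the maximum of the finitely many exponents in Step 2. Then $c^NK_M=0$ for all primes $Q$ and all $R_Q$-modules $M$. For an $R$-module $M$ we have $(K_M)_Q=K_{M_Q}$, so $(c^NK_M)_Q=0$ for all $Q$, and $c^NK_M=0$. $\square$

This proves Theorem A, and with Sections 2 and 3 also Theorems B and C. In particular every excellent reduced ring of characteristic $p$, of finite or infinite Krull dimension, has a test element, and any $c\in R^\circ$ with $R_c$ regular has a power that is a test element for $R$, for all localizations of $R$, and for all completions $\widehat{R_Q}$.
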